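\title{A weakly o-minimal non-valuational field with an external limit}

\begin{abstract}
In a weakly o-minimal structure, one-sided limits of definable functions are taken in the set of definable cuts, and a limit is called external if it is not an element of the structure. We disprove the conjecture that weakly o-minimal non-valuational expansions of ordered groups have no external limits. The counterexample is a countable real closed field $M\subset\mathbb R$ expanded by the restriction to $M\cap(0,1)$ of one analytic function $f$ that maps $M\cap(0,1)$ into $M$ while $f(0)\notin M$. The field $M$ consists of the coordinates of nonsingular solutions of systems of equations in which $f$ and its derivatives are evaluated only at interior points of $[0,1]$, and $f$ is generic in the sense of Baire category. One can prescribe which derivatives of $f$ have an external limit at $0$. Locally affine functions, on the other hand, never have external limits.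
\end{abstract}

\section{External limits}\label{sec:intro}

Let $\mathcal M=\langle M,<,\dots\rangle$ be a structure expanding a dense linear order; \emph{definable} always means definable with parameters. Recall that $\mathcal M$ is \emph{o-minimal} if every definable subset of $M$ is a finite union of points and intervals with endpoints in $M\cup\{\pm\infty\}$. It is \emph{weakly o-minimal} if every definable subset of $M$ is a finite union of convex sets, and it has \emph{weakly o-minimal theory} if every structure elementarily equivalent to it is weakly o-minimal. The difference between the first two notions is that a convex set may have an endpoint that is missing from $M$. The missing endpoints are collected as follows.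

A \emph{cut} in $\mathcal M$ is a pair $(C,D)$ of nonempty subsets of $M$ with $C<D$ and $C\cup D=M$; it is \emph{definable} if $C$ is definable. Let $\overline M$ be the set of definable cuts $(C,D)$ such that $D$ has no least element, ordered by inclusion of the left parts. We identify $a\in M$ with the cut $((-\infty,a],(a,+\infty))$, so that $M\subseteq\overline M$ as an ordered set; the condition on $D$ excludes the other cut $((-\infty,a),[a,+\infty))$ determined by $a$. Limits of functions into $M$ are taken in the order topology of $\overline M$. When $M$ has no endpoints, $\lim_{t\to a^+}f(t)=L$ thus means that for all $\alpha<L<\beta$ in $\overline M$ there is $a'>a$ in $M$ with $\alpha<f(t)<\beta$ for all $t\in(a,a')$.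

\begin{definition}
A weakly o-minimal structure $\mathcal M$ has \emph{no external limits} if for every definable $f\colon(a,b)\to M$ with $a,b\in M\cup\{\pm\infty\}$, whenever $\lim_{t\to a^+}f(t)$ or $\lim_{t\to b^-}f(t)$ exists in $\overline M$, that limit lies in $M$. Otherwise $\mathcal M$ has \emph{external limits}; a limit in $\overline M\setminus M$ is called \emph{external}.
\end{definition}

If $\mathcal M$ is o-minimal, then $\overline M=M$ and there is nothing to ask. If $\overline M\neq M$, the requirement $a,b\in M\cup\{\pm\infty\}$ is what gives the definition content: on the right part $D$ of a cut $(C,D)\in\overline M\setminus M$ the identity function tends to $(C,D)$ at the left end of its domain. The question is whether a definable function can carry a point of $M\cup\{\pm\infty\}$ to a missing point.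

Now let $\mathcal M=\langle M,<,+,\dots\rangle$ be a weakly o-minimal expansion of an ordered group; the group is then abelian \cite{MMS}. The structure $\mathcal M$ is \emph{non-valuational} if for every definable cut $(C,D)$ and every $\varepsilon>0$ in $M$ there are $x\in C$ and $y\in D$ with $y-x<\varepsilon$. The condition says that definable cuts have no width. It excludes, for instance, a definable convex subgroup $H$ with $0\neq H\neq M$: for the cut with $C=\{x: x\le h\text{ for some }h\in H\}$ and $0<\varepsilon\in H$, the inequalities $x\le h$ and $y-x<\varepsilon$ give $y<h+\varepsilon\in H$, so $y\in C$. The problem we solve comes from \cite{PLS}.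

\medskip
\noindent\textbf{Conjecture.} \emph{Let $\mathcal M=\langle M,<,+,\dots\rangle$ be a weakly o-minimal non-valuational expansion of an ordered group. Then $\mathcal M$ has no external limits.}
\medskip

The simplest functions support the conjecture. In the language of ordered groups the first functions to try are the affine ones, and these never have external limits.

\begin{theorem}\label{thm:affine}
Let $\mathcal M$ be a weakly o-minimal non-valuational expansion of an ordered group, and let $f\colon(0,\varepsilon)\to M$ be definable with $f(x+y-z)=f(x)+f(y)-f(z)$ whenever $x,y,z,x+y-z\in(0,\varepsilon)$. If $\lim_{t\to0^+}f(t)$ exists in $\overline M$, then it lies in $M$.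
\end{theorem}

The same holds for algebraic functions on real closed subfields of $\mathbb R$ (Lemma~\ref{lem:algebraic}), and Example~\ref{ex:semialg} is a structure on the real algebraic numbers in which every real number is a definable cut and yet no limit is external. The conjecture nevertheless fails, and a single transcendental function suffices. An expansion by a partial function means the expansion by its graph.

\begin{theorem}\label{thm:main}
There are a function $f$, real analytic on a neighborhood of $[0,1]$, and a countable real closed field $M\subset\mathbb R$ with $f(M\cap(0,1))\subseteq M$ and $f(0)\notin M$, such that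
\[
\mathcal M_0=\langle M,<,+,\cdot,f|_{M\cap(0,1)}\rangle
\]
is weakly o-minimal and non-valuational. The limit $\lim_{t\to0^+}f(t)$ exists in $\overline M$, corresponds to the real number $f(0)$, and is not in $M$. So $\mathcal M_0$ has external limits, and the conjecture is false.
\end{theorem}

The function $f$ is not special: most functions work, and one can choose which of the derivatives of $f$ have an external limit. Let $\mathcal B$ be the Banach space of power series $f=\sum a_nx^n$ with real coefficients and $\|f\|=\sum|a_n|2^n<\infty$. A subset of $\mathcal B$ is \emph{comeager} if its complement is a countable union of nowhere dense sets. Throughout, $\mathbb N=\{0,1,2,\dots\}$.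

\begin{theorem}\label{thm:derivatives}
The following holds for all $f$ in a comeager subset of $\mathcal B$. For every $\Lambda\subseteq\mathbb N$ there are a countable real closed field $M_\Lambda\subset\mathbb R$ and a weakly o-minimal, non-valuational expansion $\mathcal M_\Lambda$ of $\langle M_\Lambda,<,+,\cdot\rangle$, with weakly o-minimal theory, in which every $f^{(k)}|_{M_\Lambda\cap(0,1)}$, $k\ge0$, is a definable function into $M_\Lambda$, and $\lim_{t\to0^+}f^{(k)}(t)$ exists in $\overline{M_\Lambda}$ and is external if and only if $k\notin\Lambda$.
\end{theorem}

Section~\ref{sec:internal} treats the affine and algebraic cases. Section~\ref{sec:idea} explains the construction on two small examples. Sections~\ref{sec:tools}--\ref{sec:traces} prove weak o-minimality for an arbitrary analytic $f$, and Section~\ref{sec:generic} chooses $f$ and proves Theorems~\ref{thm:main} and~\ref{thm:derivatives}.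

\section{Limits that cannot be external}\label{sec:internal}

An affine function $f(z)=\mu+\lambda z$ reveals its value at $0$ through the identity $\mu=2f(z)-f(2z)$. This is the whole mechanism behind Theorem~\ref{thm:affine}.

\begin{proof}[Proof of Theorem~\ref{thm:affine}]
For every $\eta>0$ there is $x>0$ with $2x<\eta$: by density pick $0<y'<y<\eta$ and put $x=\min(y',y-y')$, so that $2x\le y$. Hence a property that holds at all sufficiently small $z>0$ also holds at $2z$ for all sufficiently small $z>0$.

Fix $x>0$ with $2x<\varepsilon$ and put $\mu=2f(x)-f(2x)\in M$. For $0<z<x$ the elements $x,z,2z,2x-z,2x$ lie in $(0,\varepsilon)$, so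
\[
f(2x-z)=2f(x)-f(z),\qquad f(2x)=f\bigl((2x-z)+2z-z\bigr)=f(2x-z)+f(2z)-f(z).
\]
Substituting the first identity into the second gives $\mu=2f(z)-f(2z)$, that is,
\begin{equation}\label{eq:affine}
f(z)-\mu=f(2z)-f(z)\qquad(0<z<x).
\end{equation}

Suppose that $L=\lim_{t\to0^+}f(t)=(C,D)$ is not in $M$. Then $C$ has no greatest element and $D$ has no least element, and $u<L<v$ in $\overline M$ for all $u\in C$, $v\in D$. Let $\delta>0$ in $M$. Since $\mathcal M$ is non-valuational, there are $u\in C$, $v\in D$ with $v-u<\delta$. For all small $z>0$ both $f(z)$ and $f(2z)$ lie in $(u,v)$, so $|f(z)-\mu|<\delta$ by \eqref{eq:affine}. If $\mu\in C$, take $\mu'\in C$ with $\mu'>\mu$ and $\delta=\mu'-\mu$: for small $z$ we get $f(z)<\mu'$, while $f(z)>\mu'$ because $\mu'<L$. If $\mu\in D$, take $\mu'\in D$ with $\mu'<\mu$ and $\delta=\mu-\mu'$: for small $z$ we get $f(z)>\mu'$, while $f(z)<\mu'$ because $L<\mu'$. Both cases are contradictory.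
\end{proof}

Weak o-minimality entered only through commutativity of the group, and non-valuationality only in the choice of $u$ and $v$.

All other structures in this paper live on subfields of $\mathbb R$. For these, non-valuationality is automatic and limits in $\overline M$ are ordinary real limits.

\begin{lemma}\label{lem:real}
Let $M$ be a subfield of $\mathbb R$, let $\mathcal N$ be any expansion of $\langle M,<,+\rangle$, and compute $\overline M$ in $\mathcal N$.
\begin{enumerate}
\item[(a)] For every cut $(C,D)$ and every $\varepsilon>0$ in $M$ there are $x\in C$, $y\in D$ with $y-x<\varepsilon$.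
\item[(b)] The map $s\colon\overline M\to\mathbb R$, $s(C,D)=\sup C$, is an order embedding and is the identity on $M$.
\item[(c)] Let $0<\varepsilon\in M$ and let $g\colon M\cap(0,\varepsilon)\to M$ be definable in $\mathcal N$. Then $L=\lim_{t\to0^+}g(t)$ exists in $\overline M$ if and only if $g(t)$ tends to a real number $c$ as $t\to0^+$ in $M$. In that case $s(L)=c$, and $L$ is external if and only if $c\notin M$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\mathbb Q\subseteq M$, the set $M$ is dense in $\mathbb R$.

(a) We have $\sup C=\inf D$, since a rational strictly between them would lie in neither $C$ nor $D$.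

(b) Let $(C,D)\in\overline M$ and $r=\sup C$. Elements of $M$ below $r$ are in $C$ and those above $r$ are in $D$. If $r\in M$, then $r\in C$, since otherwise $r$ would be the least element of $D$. So $C=\{x\in M:x\le r\}$, and $s$ is injective. It is monotone, and $\sup(M\cap(-\infty,a])=a$ for $a\in M$.

(c) Suppose $g(t)\to c\in\mathbb R$. We first find $L\in\overline M$ with $s(L)=c$. If $c\in M$, take $L=c$. If $c\notin M$, let $C=\{x\in M:x<c\}$ and $D=\{x\in M:x>c\}$. Then $C\cup D=M$, both sets are nonempty, $D$ has no least element, and
\[
C=\{x\in M:\ \exists\eta\in(0,\varepsilon)\ \forall t\in(0,\eta)\ \ x<g(t)\}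
\]
with quantifiers over $M$, because every $x\in M$ is either below or above $c$. So $L=(C,D)\in\overline M$. In both cases, if $\alpha<L<\beta$ in $\overline M$, then $s(\alpha)<c<s(\beta)$, so $s(\alpha)<g(t)<s(\beta)$ for small $t$, which means $\alpha<g(t)<\beta$ by (b). Conversely, if the limit $L$ exists in $\overline M$ and $\alpha<s(L)<\beta$ are rational, then $\alpha<L<\beta$ in $\overline M$, so $\alpha<g(t)<\beta$ for small $t$; thus $g(t)\to s(L)$. The last assertion follows from (b).
\end{proof}

\begin{lemma}\label{lem:algebraic}
Let $M\subseteq\mathbb R$ be a real closed field, $0<\varepsilon\in M$, and let $g\colon M\cap(0,\varepsilon)\to M$ satisfy $P(t,g(t))=0$ for all $t$, where $P\in\mathbb R[X,Y]$ is nonzero. If $g(t)\to c\in\mathbb R$ as $t\to0^+$, then $c\in M$.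
\end{lemma}

\begin{proof}
Write $P=\sum_i\beta_iP_i$ with $\beta_i\in\mathbb R$ linearly independent over $M$ and $P_i\in M[X,Y]$ nonzero. Since $P_i(t,g(t))\in M$, we get $P_1(t,g(t))=0$ for all $t$. Write $P_1=X^jQ$ with $Q(0,Y)\ne0$. Then $Q(t,g(t))=0$ because $t\neq0$, and $Q(0,c)=0$ by continuity. So $c$ is algebraic over $M$, and $c\in M$.
\end{proof}

\begin{example}\label{ex:semialg}
Let $M$ be the field of real algebraic numbers, with a predicate for $Z\cap M^n$ for every semialgebraic $Z\subseteq\mathbb R^n$, real coefficients allowed. By Theorem~\ref{thm:traces} for $f=0$ (see Example~\ref{ex:zero}), this structure is weakly o-minimal and non-valuational, and its definable sets are the sets $Z\cap M^n$. The set $(-\infty,r]\cap M$ is definable for every real $r$, so $s(\overline M)=\mathbb R$. Still, no limit is external. After a substitution $t\mapsto a+t$, $b-t$ or $\pm1/t$ it suffices to consider a definable $g\colon M\cap(0,\varepsilon)\to M$ at $0^+$. Its graph is $Z\cap M^2$ with $Z$ semialgebraic, and $Z$ has empty interior, since an open box contains two points of $M^2$ on one vertical line. Now $Z$ is a finite union of nonempty sets $\{P_j=0,\ Q_{j1}>0,\dots,Q_{jl}>0\}$,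 and no $P_j$ is the zero polynomial, since otherwise that set would be open. So $P=\prod_jP_j$ vanishes on the graph of $g$, and Lemmas~\ref{lem:real}(c) and~\ref{lem:algebraic} apply.
\end{example}

\section{The idea on two small cases}\label{sec:idea}

Fix $f$ analytic near $[0,1]$. By Lemma~\ref{lem:real} it suffices to find a subfield $M\subseteq\mathbb R$ such that
\begin{enumerate}
\item[(1)] $f(M\cap(0,1))\subseteq M$,
\item[(2)] $f(0)\notin M$,
\item[(3)] $\langle M,<,+,\cdot,f|_{M\cap(0,1)}\rangle$ is weakly o-minimal.
\end{enumerate}
An elementary substructure of the o-minimal structure $\langle\mathbb R,<,+,\cdot,f|_{(0,1)}\rangle$ satisfies (1) and (3), but it contains $f(0)$, which is definable without parameters as a limit. On the other hand (3) demands much more closure than (1). If $f$ is strictly increasing on $[a,b]\subset(0,1)$ with $a,b\in M$, then $f(M\cap(a,b))$ is dense in $(f(a),f(b))$; under (3) its complement in $M\cap(f(a),f(b))$ is a finite union of convex sets, none of which has two points, so it is finite. Thus $M$ must contain, with finitely many exceptions, the solution of $f(z)=c$ for $c\in M\cap(f(a),f(b))$. So $M$ should be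 closed under solving equations but not under taking limits. We take for $M$ the set of coordinates of nonsingular solutions of square systems built from polynomials and the derivatives $f^{(k)}$, \emph{evaluated only at points of the open interval $(0,1)$}.

\subsection*{Why $f(0)$ can be avoided}
Consider the system $f(z_1)-z_1=0$, $z_2-f'(z_1)=0$ with $z_1\in(0,1)$. Its Jacobian matrix is
\[
\begin{pmatrix}f'(z_1)-1&0\\-f''(z_1)&1\end{pmatrix},
\]
so a solution is nonsingular when $f'(z_1)\ne1$. Suppose that for some $f_1$ a nonsingular solution $(z_1,z_2)$ happens to have $z_2=f_1(0)$. Put $P(x)=(1-x/z_1)^3$ and $f_2=f_1+\eta P$ with $\eta\neq0$ small. The functions $f_1,f_2$ have the same value and first two derivatives at $z_1$, so $(z_1,z_2)$ solves the system for $f_2$ with the same Jacobian matrix, but $f_2(0)=z_2+\eta$. A nonsingular solution moves continuously with $f$, so the coincidence is destroyed for all $f$ near $f_2$ as well. There are countably many systems, and the Baire category theorem gives an $f$ with no coincidence at all. The polynomial $P$ exists because $z_1\neq0$.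

\subsection*{Why the structure stays weakly o-minimal}
We prove more than (3). Let $\mathcal R$ be the o-minimal structure on $\mathbb R$ generated by $f$ and its derivatives on $[0,1]$, and call $Z\cap M^n$, for $Z\subseteq\mathbb R^n$ definable in $\mathcal R$ with real parameters, a \emph{trace}. A trace in one variable is a finite union of convex sets, so it suffices to show that projections of traces are traces. For the graph of a definable function $h$ the projection is $\{x\in M^n:h(x)\in M\}$, and this turns out to be the general case.

Take $f=0$, let $M$ be the field of real algebraic numbers, $\tau$ a transcendental real, and $h(x_1,x_2)=x_1+\tau x_2$. For $x\in M^2$ we have $h(x)\in M$ if and only if $x_2=0$, so the set in question is the trace of a line. Here is a derivation that generalizes. Replace $\tau$ by a variable $u$ and let $\zeta(u)=x_1+ux_2$ be the solution of $z-x_1-ux_2=0$. \emph{Claim: for $x\in M^2$, $h(x)\in M$ if and only if $\zeta$ is constant near $u=\tau$.} If $\zeta$ is constant, move $u$ to a rational point: then $h(x)$ solves a nonsingular equation over $M$. Conversely, let $h(x)=c\in M$. If $\zeta'(\tau)=x_2\ne0$, then $\tau$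 would be a coordinate of a nonsingular solution of the system $z-x_1-ux_2=0$, $z-c=0$ over $M$ in the unknowns $(z,u)$, hence algebraic. The condition ``$\zeta$ is constant near $\tau$'' does not mention $M$ and is definable in $\mathcal R$.

To run this argument for every definable $h$ we need to know that $h(x)$ is always a coordinate of a nonsingular solution of one of finitely many systems of the restricted kind, with finitely many real coefficients. This is Proposition~\ref{prop:implicit}, the longest part of the proof. The values $f^{(k)}(0)$ and $f^{(k)}(1)$ enter there as coefficients, in the role that $\tau$ played above.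

\section{The o-minimal structure generated by $f$}\label{sec:tools}

\subsection*{Facts used}
A \emph{restricted analytic function} is a function $\mathbb R^n\to\mathbb R$ that agrees on $[0,1]^n$ with a function analytic on a neighborhood of $[0,1]^n$ and vanishes elsewhere; $\mathbb R_{an}$ is the real field expanded by all of them. An expansion of the real field is \emph{polynomially bounded} if for every definable $g\colon\mathbb R\to\mathbb R$ there is $N$ with $|g(x)|\le x^N$ for all large $x$.

\begin{theorem}[\cite{vdD}, from \cite{Gab68}]\label{thm:Ran}
$\mathbb R_{an}$ is o-minimal and polynomially bounded.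
\end{theorem}

\begin{theorem}[piecewise uniform asymptotics; \cite{Miller}, {\cite[\S5]{vdDM}}]\label{thm:asymp}
Let $G\colon A\times\mathbb R\to\mathbb R$, $A\subseteq\mathbb R^m$, be definable in a polynomially bounded o-minimal expansion of the real field. There are finitely many real numbers $\rho_1,\dots,\rho_l$ such that for each $a\in A$ either $G(a,s)=0$ for all sufficiently small $s>0$, or $G(a,s)=Cs^{\rho_i}+o(s^{\rho_i})$ as $s\to0^+$ for some $i$ and some $C=C(a)\ne0$.
\end{theorem}

\begin{theorem}[theorem of the complement; \cite{Gab96}]\label{thm:complement}
Let $I=[0,1]$ and let $\mathcal A_n$ $(n\ge1)$ be algebras of functions analytic near $I^n$, containing the coordinates, and closed under all $\partial/\partial x_i$, under permutation of variables and under adding dummy variables. Call $S\subseteq I^n$ \emph{$\mathcal A$-subanalytic} if it is the projection of a subset of some $I^{n+m}$ given by a Boolean combination of equations and inequalities between functions of $\mathcal A_{n+m}$. Then the complement in $I^n$ of an $\mathcal A$-subanalytic set is $\mathcal A$-subanalytic.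
\end{theorem}

We also use the following standard properties of an o-minimal expansion of a real closed field $R$. For $Z\subseteq R^{n+m}$ and $x\in R^n$, write $Z_x=\{y:(x,y)\in Z\}$.
\begin{enumerate}
\item[(O1)] \emph{Uniform finiteness.} If $Z\subseteq R^{n+1}$ is definable, there is $\kappa\in\mathbb N$ such that every $Z_x$ is a union of at most $\kappa$ points and intervals.
\item[(O2)] \emph{Definable choice.} If $Z\subseteq R^{n+m}$ is definable, there is a definable map $s$ on $\{x:Z_x\ne\emptyset\}$ with $s(x)\in Z_x$.
\item[(O3)] \emph{Generic smoothness.} A definable map on an open box is $C^1$ on some open subbox.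
\item[(O4)] \emph{Dimension of fibers.} If $Z\subseteq R^{1+m}$ is definable and $Z_s$ has nonempty interior for infinitely many $s\in R$, then $Z$ has nonempty interior.
\item[(O5)] \emph{Minima.} A continuous definable function on a nonempty closed bounded definable set attains its minimum.
\end{enumerate}
The analytic \emph{implicit function theorem} (IFT) is used over $\mathbb R$ in this form: if $\Phi(t,z)$ is an analytic map to $\mathbb R^m$ near $(t^0,z^0)\in\mathbb R^{r+m}$ with $\Phi(t^0,z^0)=0$ and $\det\Phi_z(t^0,z^0)\neq0$, then in all sufficiently small neighborhoods of $(t^0,z^0)$ the zeros of $\Phi$ lie on the graph of one analytic map $\zeta$, defined near $t^0$, with $\zeta(t^0)=z^0$ and $\Phi(t,\zeta(t))=0$. Here $\Phi_z$ is the matrix $\partial\Phi/\partial z$. Open balls are written $B(y,\varepsilon)$.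

\subsection*{The structure $\mathcal R$}
Until Section~\ref{sec:generic}, $f$ is an arbitrary function analytic near $[0,1]$. Let $f_k\colon\mathbb R\to\mathbb R$ equal $f^{(k)}$ on $[0,1]$ and $0$ elsewhere, and let
\[
\mathcal R=\langle\mathbb R,<,+,\cdot,(r)_{r\in\mathbb R},(f_k)_{k\ge0}\rangle ,
\]
with language $\mathcal L$ and theory $T$. Every real number is named by a constant, so models of $T$ are the same as elementary extensions $\mathcal R^*\succeq\mathcal R$. Sets definable in $\mathcal R$ are definable in $\mathbb R_{an}$, so $\mathcal R$ is o-minimal; by (O1) so is every $\mathcal R^*$.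

Call an $\mathcal L$-formula \emph{flat} if it has one of the forms $p=0$ or $p>0$, with $p$ a real polynomial in the variables, or $w=f_k(u)$ with $u,w$ variables. Modulo $T$, every existential formula $\varphi(x)$ is equivalent to a finite disjunction of formulas $\exists y\,\chi(x,y)$ with $\chi$ a conjunction of flat formulas. Indeed, introduce new existentially quantified variables $u,w$ for the argument and the value of each subterm $f_k(\cdot)$, working from the inside out; the conditions $w=f_k(u)$ then occur unnegated. Then pass to disjunctive normal form, replacing $p\neq0$ by $p>0\vee-p>0$ and $\neg(p>0)$ by $p=0\vee-p>0$. We call this the \emph{flat form} of $\varphi$.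

\begin{proposition}\label{prop:mc}
Every $\mathcal L$-formula is equivalent modulo $T$ to an existential formula.
\end{proposition}

\begin{proof}
Let $\mathcal A_n$ be the $\mathbb R$-algebra generated by the coordinates $s_1,\dots,s_n$ and all $f^{(k)}(s_i)$. These algebras satisfy the hypotheses of Theorem~\ref{thm:complement}; closure under derivatives is the reason for including all $f_k$ in the language. To move from $\mathbb R^n$ into the cube, let
\[
\theta\colon(0,1)\to\mathbb R,\qquad\theta(s)=\frac{2s-1}{s(1-s)}=\frac1{1-s}-\frac1s ,
\]
an increasing bijection, applied coordinatewise. We claim that $S\subseteq\mathbb R^n$ ($n\geq1$) is defined by an existential formula if and only if $\theta^{-1}(S)\subseteq(0,1)^n$ is $\mathcal A$-subanalytic.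

Let $S$ be defined by a formula in flat form. Substitute $\theta(s_x)$ for each variable $x$, free or bound, and add the conditions $0<s_x<1$. A condition $p=0$ or $p>0$ with $\deg p=d$ becomes polynomial in the $s_x$ after multiplication by the positive quantity $\prod_x(s_x(1-s_x))^d$. A condition $w=f_k(u)$ holds if and only if either there is $u'\in I$ with
\[
u's_u(1-s_u)=2s_u-1\quad\text{and}\quad 2s_w-1=s_w(1-s_w)f^{(k)}(u'),
\]
or $2s_w-1=0$ and one of $2s_u-1<0$, $2s_u-1>s_u(1-s_u)$ holds; these are the cases $u\in[0,1]$, $u<0$, $u>1$. As the condition occurs unnegated, the quantifier on $u'$ moves to the front, and $\theta^{-1}(S)$ is $\mathcal A$-subanalytic. Conversely, if $\theta^{-1}(S)$ is the projection of the subset of $I^{n+m}$ given by a Boolean combination $\psi(s,s')$, then $x\in S$ if and only if there are $s\in(0,1)^n$, $s'\in[0,1]^m$ with $x_is_i(1-s_i)=2s_i-1$ for all $i$ and $\psi(s,s')$, and on $I^{n+m}$ the functions in $\psi$ are given by $\mathcal L$-terms.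

Since $\theta^{-1}(\mathbb R^n\setminus S)=(I^n\setminus\theta^{-1}(S))\cap(0,1)^n$, Theorem~\ref{thm:complement} and the claim show that the negation of an existential formula is equivalent in $\mathcal R$, hence modulo $T$, to an existential formula (for a sentence, add a dummy free variable). Existential formulas are also closed under $\wedge$, $\vee$ and $\exists$, and induction on formulas finishes the proof.
\end{proof}

\section{Closure under nonsingular systems}\label{sec:closure}

The compactness argument of Section~\ref{sec:implicit} takes place in an elementary extension, so we define the closure operator in any $\mathcal R^*\succeq\mathcal R$, with universe $R^*$; the case $\mathcal R^*=\mathcal R$ is allowed. Let $J=\{x\in R^*:0<x<1\}$ and, for $p\le m$, let $U_{p,m}=J^p\times(R^*)^{m-p}$. The first $p$ variables are \emph{interior}, the others \emph{free}; the order in which variables are listed is immaterial. For $A\subseteq R^*$ let $\mathcal O_{p,m}(A)$ be the ring of functions $U_{p,m}\to R^*$ generated by the constants in $\mathbb Z\cup A$, the coordinates, and the functions $f_k(z_i)$ with $z_i$ interior and $k\ge0$. We write $\mathcal O(A)$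 when the variables are understood, and say that its elements are \emph{over $A$}. The ring is closed under partial derivatives because $f_k'=f_{k+1}$ on $J$. Three substitution rules follow from the fact that elements of $\mathcal O(A)$ are polynomial in the free variables.
\begin{enumerate}
\item[(S1)] Substituting an element of $A$ or any variable for a free variable keeps a function over $A$.
\item[(S2)] So does substituting an interior variable for an interior variable.
\item[(S3)] A function over $A\cup\{b_1,\dots,b_s\}$ has the form $G(b,z)$ with $G(y,z)$ over $A$ and $y_1,\dots,y_s$ free.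
\end{enumerate}
By (S3), every element of $\mathcal O(A)$ is a member of a family given by an $\mathcal L$-term, so first-order statements about such families, for instance continuity or the Lagrange multiplier rule, transfer from $\mathcal R$ to $\mathcal R^*$.

\begin{definition}
A \emph{system over $A$} is an $m$-tuple $F\in\mathcal O_{p,m}(A)^m$. A \emph{nonsingular zero} of $F$ is a point $z\in U_{p,m}$ with $F(z)=0$ and $\det F_z(z)\ne0$. The \emph{closure} $\operatorname{cl}(A)$ is the set of all coordinates of nonsingular zeros of systems over $A$, and $A$ is \emph{closed} if $\operatorname{cl}(A)=A$. A tuple $t=(t_1,\dots,t_r)$ is \emph{independent over $A$} if $t_i\notin\operatorname{cl}(A\cup\{t_l:l\neq i\})$ for all $i$.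
\end{definition}

\begin{lemma}\label{lem:cl}
Let $A\subseteq R^*$.
\begin{enumerate}
\item[(a)] $A\subseteq\operatorname{cl}(A)$, and $\operatorname{cl}$ is monotone. If $b_1,\dots,b_s\in\operatorname{cl}(A)$, there is one system over $A$ with one nonsingular zero having all $b_j$ among its coordinates, and any $b_j\in J$ may be taken to be the value of an interior variable.
\item[(b)] $\operatorname{cl}(A)$ is closed.
\item[(c)] $\operatorname{cl}(A)$ is a real closed subfield of $R^*$ and $f_k(\operatorname{cl}(A)\cap J)\subseteq\operatorname{cl}(A)$ for all $k$.
\item[(d)] Every finite $B\subseteq R^*$ contains a tuple $t$, possibly empty, that is independent over $A$ and satisfies $B\subseteq\operatorname{cl}(A\cup t)$.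
\item[(e)] If $\mathcal R^*=\mathcal R$ and $A$ is countable, then $\operatorname{cl}(A)$ is countable.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The system $z-a$ gives $a\in\operatorname{cl}(A)$, and $\mathcal O(A)$ grows with $A$. Juxtaposing systems in disjoint sets of variables gives a block diagonal Jacobian matrix. If $b_j\in J$ is the value of $z_i$, add an interior variable $z'$ and the equation $z'-z_i=0$; the Jacobian determinant does not change.

(b) Let $c$ be a coordinate of a nonsingular zero $z^0$ of a system over $\operatorname{cl}(A)$. By (S3) the system is $G(b,z)$ with $G$ over $A$ and $b$ a tuple in $\operatorname{cl}(A)$. By (a) there is a system $F(y)$ over $A$ with a nonsingular zero $y^0$ and $b_j=y^0_{\sigma(j)}$. By (S1), $(F(y),G(y_\sigma,z))$ is a system over $A$, where $y_\sigma=(y_{\sigma(1)},y_{\sigma(2)},\dots)$. Its Jacobian matrix at $(y^0,z^0)$ is block triangular with diagonal blocks $F_y(y^0)$ and $G_z(b,z^0)$, so $c\in\operatorname{cl}(A)$.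

(c) The systems $z$ and $z-1$ give $0,1\in\operatorname{cl}(A)$. For $a,b\in\operatorname{cl}(A)$, the systems $z-a-b$, $z-ab$, $z+a$, $za-1$ (for $a\ne0$) and $(z_1-a,\ z_2-f_k(z_1))$ (for $a\in J$, with $z_1$ interior) are over $\operatorname{cl}(A)$ and their zeros are nonsingular; now use (b). An element of $R^*$ algebraic over $\operatorname{cl}(A)$ is a simple root of its minimal polynomial, so it lies in $\operatorname{cl}(A)$ by (b). A subfield of the real closed field $R^*$ that is algebraically closed in $R^*$ is real closed.

(d) Take $t\subseteq B$ minimal with $B\subseteq\operatorname{cl}(A\cup t)$. If $t_i\in\operatorname{cl}(A\cup t')$ for $t'=t\setminus\{t_i\}$, then $\operatorname{cl}(A\cup t)\subseteq\operatorname{cl}(A\cup t')$ by (a) and (b), against minimality.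

(e) There are countably many systems over $A$, and the nonsingular zeros of each are isolated points of its zero set, hence countably many.
\end{proof}

\begin{example}\label{ex:zero}
If $f=0$, the definable sets of $\mathcal R$ are the semialgebraic sets, and the closed subsets of $\mathbb R$ are exactly the real closed subfields. Indeed, a nonsingular zero of a polynomial system over a real closed field $M\subseteq\mathbb R$ is the only zero in some rational box, so it is definable over $M$ in the real field, of which $M$ is an elementary substructure.
\end{example}

\subsection*{Differentiating along implicit functions}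
To express ``$\zeta$ is constant near $\tau$'' inside the rings $\mathcal O(A)$, we differentiate along the zero set of a system and clear denominators. Let $t=(t_1,\dots,t_r)$ be free variables, let $z$ range over $U_{p,m}$, and let $\Phi\in\mathcal O(A)^m$ be in the variables $(t,z)$. Put $\Delta=\det\Phi_z$ and, for $g\in\mathcal O(A)$,
\[
D_ig=\Delta\,g_{t_i}-g_z\operatorname{adj}(\Phi_z)\,\Phi_{t_i}\in\mathcal O(A),
\]
where $g_z$ is a row, $\Phi_{t_i}$ a column, and $\operatorname{adj}(\Phi_z)$ is the adjugate matrix, equal to $\Delta\Phi_z^{-1}$ where $\Delta\ne0$. For a word $\omega=i_1\cdots i_j$ in $\{1,\dots,r\}$ put $D_\omega=D_{i_1}\cdots D_{i_j}$ and $|\omega|=j$; the empty word acts as the identity. In the example of Section~\ref{sec:idea}, $\Phi=z-x_1-tx_2$ has $\Delta=1$ and $D_1(z-c)=x_2$.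

\begin{lemma}\label{lem:D}
Let $\mathcal R^*=\mathcal R$, let $\Phi(t^0,z^0)=0\ne\Delta(t^0,z^0)$, let $\zeta$ be the implicit function through $(t^0,z^0)$, and for $e\in\mathcal O(A)$ put $E(t)=e(t,\zeta(t))$. For each $N$, we have $D_\omega e(t^0,z^0)=0$ for all $|\omega|\le N$ if and only if all partial derivatives of $E$ of order at most $N$ vanish at $t^0$.
\end{lemma}

\begin{proof}
Differentiating $\Phi(t,\zeta(t))=0$ gives $\zeta_{t_i}=-\Phi_z^{-1}\Phi_{t_i}$. Hence, with $\delta(t)=\Delta(t,\zeta(t))$,
\[
\delta\,\partial_{t_i}\bigl[g(t,\zeta(t))\bigr]=\Delta\bigl(g_{t_i}-g_z\Phi_z^{-1}\Phi_{t_i}\bigr)(t,\zeta(t))=(D_ig)(t,\zeta(t)).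
\]
By induction on $j$, the function $(D_{i_1\cdots i_j}e)(t,\zeta(t))=(\delta\partial_{t_{i_1}})\cdots(\delta\partial_{t_{i_j}})E$ equals $\delta^j\partial_{t_{i_1}}\cdots\partial_{t_{i_j}}E$ plus a combination, with analytic coefficients, of derivatives of $E$ of order less than $j$. As $\delta(t^0)\neq0$, induction on $N$ gives both implications.
\end{proof}

The next lemma is the only place where independence is used: a relation over $A$ that holds at an independent point holds there to infinite order.

\begin{lemma}\label{lem:indep}
Let $\Phi,e$ be over $A\subseteq R^*$. If $t^0$ is independent over $A$, $\Phi(t^0,z^0)=0$, $\Delta(t^0,z^0)\ne0$ and $e(t^0,z^0)=0$, then $D_\omega e(t^0,z^0)=0$ for all words $\omega$.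
\end{lemma}

\begin{proof}
Otherwise a shortest word for which this fails has the form $i\omega'$, and $g=D_{\omega'}e$ satisfies $g(t^0,z^0)=0\ne D_ig(t^0,z^0)$. Substitute $t^0_l$ for $t_l$ ($l\neq i$) and regard $(\Phi,g)$ as a system over $A\cup\{t^0_l:l\ne i\}$ in the unknowns $(z,t_i)$. At the zero $(z^0,t^0_i)$, eliminating the lower left block gives
\[
\det\begin{pmatrix}\Phi_z&\Phi_{t_i}\\ g_z&g_{t_i}\end{pmatrix}=\Delta\,\bigl(g_{t_i}-g_z\Phi_z^{-1}\Phi_{t_i}\bigr)=D_ig\ne0 .
\]
So $t^0_i\in\operatorname{cl}(A\cup\{t^0_l:l\ne i\})$, contrary to independence.
\end{proof}

Over $\mathbb R$, vanishing to infinite order implies local vanishing by analyticity. In $\mathcal R^*$ this implication is not available: its hypothesis consists of infinitely many conditions, so it does not transfer. It does transfer once the order needed is bounded over the whole family. The bound comes from Theorem~\ref{thm:asymp}, and this is where polynomial boundedness is needed: for the family $(a,s)\mapsto s^a$ no finite list of exponents exists.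

\begin{lemma}[uniform flatness]\label{lem:flat}
Let $r\ge1$, let $\Phi,e$ be over $\emptyset$ in variables $(a,t,z)$, where $a$ is a tuple of further free variables, and put $V_a=\{(t,z):\Phi(a,t,z)=0,\ \Delta(a,t,z)\neq0\}$. There is $N\in\mathbb N$ such that in every $\mathcal R^*\succeq\mathcal R$, for all $a$ and all $y\in V_a$, the following are equivalent:
\begin{enumerate}
\item[(i)] $D_\omega e(a,y)=0$ for all $|\omega|\le N$;
\item[(ii)] $e(a,\cdot)$ vanishes on $V_a\cap B(y,\varepsilon)$ for some $\varepsilon>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
For fixed $N$ the equivalence is one $\mathcal L$-sentence, so we may work in $\mathbb R$. For $y=(t,z)\in V_a$ the set $V_a$ is, near $y$, the graph of the analytic implicit function $\zeta^0$ through $y$; put $E(t')=e(a,t',\zeta^0(t'))$. Condition (ii) says that $E=0$ near $t$, so (ii) implies (i) for every $N$ by Lemma~\ref{lem:D}.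

For the converse we assemble the functions $E$ into one definable family. By the IFT and (O2) there are definable functions $\varepsilon,\varepsilon'>0$ on $W=\{(a,t,z):(t,z)\in V_a\}$ such that $B(z,\varepsilon')\subseteq U_{p,m}$ and for each $t'\in B(t,\varepsilon)$ there is exactly one $z'=\zeta(t')\in B(z,\varepsilon')$ with $\Phi(a,t',z')=0$. For $t'$ near $t$ the point $\zeta^0(t')$ lies in $B(z,\varepsilon')$, so $\zeta(t')=\zeta^0(t')$. For $(a,t,z)\in W$ and $v\in\mathbb R^r$ with $|v|=1$ put
\[
G\bigl((a,t,z,v),s\bigr)=e\bigl(a,t+sv,\zeta(t+sv)\bigr)\quad\text{if }0<s<\varepsilon,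
\]
and $G=0$ for other $s$. The function $G$ is definable in $\mathcal R$, hence in $\mathbb R_{an}$. Let $\rho_1,\dots,\rho_l$ be given by Theorem~\ref{thm:asymp} and choose $N\ge\rho_i$ for all $i$. If (i) holds, then by Lemma~\ref{lem:D} all derivatives of $E$ at $t$ of order at most $N$ vanish, so $G((a,t,z,v),s)=E(t+sv)=O(s^{N+1})$ as $s\to0^+$. This is incompatible with $Cs^{\rho_i}+o(s^{\rho_i})$, $C\neq0$, so $E(t+sv)=0$ for small $s>0$, for every unit vector $v$. Writing $E(t+sv)=\sum_jE_j(v)s^j$, with $E_j$ the homogeneous parts of the Taylor series at $t$, we get $E_j=0$ on the unit sphere for all $j$. So $E=0$ near $t$, which is (ii).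
\end{proof}

\section{Definable functions are implicit functions}\label{sec:implicit}

By Proposition~\ref{prop:mc} the value of a definable function is described by an existential formula, which can be rewritten as a single equation $P=0$. That equation is neither square nor nonsingular. The next lemma bridges the gap. Starting from an arbitrary zero of $P$, we use Lemmas~\ref{lem:indep} and~\ref{lem:flat} to find a smooth set $V_0$, cut out by equations over $K$, on which $P$ vanishes. On $V_0$ we need a point that solves a nonsingular system over $K$; the point nearest to a well-chosen rational point $q$ does, by the Lagrange equations. For the nearest point to exist $V_0$ must be closed, and for the Lagrange rule to apply $V_0$ must be open in the zero set of the equations.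

\begin{lemma}\label{lem:zero}
Let $K\subseteq R^*$ be closed. If $P\in\mathcal O_{p,m}(K)$ has a zero $b\in U_{p,m}$, then it has a zero in $U_{p,m}\cap K^m$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cl}(d) choose $t^0$ among the coordinates of $b$, independent over $K$, with all $b_j\in\operatorname{cl}(K\cup t^0)$. If $t^0$ is empty, $b\in K^m$. So let $t^0$ have length $r\ge1$.

\emph{Step 1: a closed smooth set $V$.} By Lemma~\ref{lem:cl}(a) and (S3) there are $\Phi(t,z)$ over $K$, with $t$ free, and a nonsingular zero $z^0$ of $\Phi(t^0,\cdot)$ with $b_j=z^0_{\sigma(j)}$ for all $j$, where $z_{\sigma(j)}$ is interior for $j\le p$. The zero set of $\Phi$ may contain singular points and may accumulate at the boundary of the domain; we push both to infinity. Add a free variable $v_0$ with the equation $v_0\det\Phi_z-1=0$ and, for each interior $z_i$, a free variable $v_i$ with the equation $v_iz_i(1-z_i)-1=0$. The Jacobian matrix of the new system in $(z,v)$ is block triangular with determinant $(\det\Phi_z)^2\prod_iz_i(1-z_i)$, which is nonzero at \emph{every} zero of the new system. The new zero set is closed in the ambient affine space: near a limit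 point the $|v_i|$ are bounded, so the $z_i(1-z_i)=1/v_i$ are bounded away from $0$; hence the limit point lies in the domain, where the equations are continuous. The zero $z^0$ extends uniquely to the new system. Renaming, we may assume that $\Phi$ has $\mu$ components and $\mu$ variables $z$, that $V=\{(t,z):\Phi(t,z)=0\}$ is closed in $(R^*)^n$, $n=r+\mu$, and that $\Delta=\det\Phi_z\neq0$ everywhere on $V$.

\emph{Step 2: the part $V_0$ of $V$ on which $P$ vanishes locally.} Let $e(t,z)=P(z_{\sigma(1)},\dots,z_{\sigma(m)})$, which is over $K$ by (S1) and (S2). Write the coefficients of $\Phi$ and $e$ as values of parameters $a$ by (S3), take $N$ from Lemma~\ref{lem:flat}, and let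
\[
V_0=\{y\in V:D_\omega e(y)=0\text{ for all }|\omega|\le N\}.
\]
This set is definable, and $e=0$ on it (empty word). It contains $(t^0,z^0)$ by Lemma~\ref{lem:indep}, since $e(t^0,z^0)=P(b)=0$. It is closed in $V$, hence in $(R^*)^n$. It is open in $V$, because condition (ii) of Lemma~\ref{lem:flat} is an open condition on $y\in V$.

\emph{Step 3: the Lagrange system and its bad values.} For $y=(t,z)$ in the domain of $\Phi$ and $\lambda\in(R^*)^\mu$ put
\[
\pi(y,\lambda)=y-\sum_{i=1}^\mu\lambda_i\nabla\Phi_i(y),\qquad\Xi(y,\lambda)=\bigl(\Phi(y),\pi(y,\lambda)\bigr),
\]
where $\nabla$ is the gradient in $y$. The map $\Xi$ has $n+\mu$ variables and $n+\mu$ components, all over $K$. Let $\Sigma\subseteq(R^*)^n$ be the definable set of all $\pi(y,\lambda)$ with $y\in V_0$, $\lambda\in(R^*)^\mu$, and the derivative $d\Xi(y,\lambda)$ singular. We claim that $\Sigma$ has empty interior. Otherwise (O2) and (O3) give a definable $C^1$ map $s$ on an open box contained in $\Sigma$ such that $s(q)=(y,\lambda)$ has $y\in V_0$, $d\Xi(s(q))$ is singular, and $\Xi(s(q))=(0,q)$. By the chain rule $d\Xi(s(q))\circ ds(q)$ is the map $q'\mapsto(0,q')$, so the image of $d\Xi(s(q))$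 contains $0\times(R^*)^n$. The image also projects onto the first factor $(R^*)^\mu$, because $\Phi_z(y)$ is invertible. So $d\Xi(s(q))$ is onto, hence nonsingular, a contradiction.

\emph{Step 4: a rational point outside $\Sigma$.} A definable set $Z\subseteq(R^*)^n$ with empty interior does not contain $\mathbb Q^n$. For $n=1$ such a set is finite. For $n>1$, by (O4) only finitely many fibers $Z_s\subseteq(R^*)^{n-1}$ have nonempty interior; pick $s\in\mathbb Q$ with $Z_s$ of empty interior and use induction. So there is $q\in\mathbb Q^n\setminus\Sigma$.

\emph{Step 5: the nearest point.} By (O5), applied to the intersection of $V_0$ with a closed ball about $q$ containing $(t^0,z^0)$, some $y\in V_0$ minimizes $|y-q|^2$ on $V_0$. As $V_0$ is open in $V$, the point $y$ is a local minimum of $|y-q|^2$ on $V=\{\Phi=0\}$, and $d\Phi(y)$ is onto. The Lagrange multiplier rule says that the gradient $2(y-q)$ is a linear combination of the $\nabla\Phi_i(y)$, so $\pi(y,\lambda)=q$ for some $\lambda$. Since $q\notin\Sigma$, the point $(y,\lambda)$ is a nonsingular zero of the system $\Xi-(0,q)$, which is over $K\supseteq\mathbb Q$. Hence $y=(t,z)\in K^n$. From $e(y)=0$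 we see that $(z_{\sigma(1)},\dots,z_{\sigma(m)})\in U_{p,m}\cap K^m$ is a zero of $P$.
\end{proof}

\begin{proposition}\label{prop:implicit}
Let $h\colon X\to\mathbb R$, $X\subseteq\mathbb R^n$, be definable in $\mathcal R$. There are finitely many tuples $\Phi_j(x,z)$ over $\mathbb R$, with $x$ free and as many components as variables $z$, and indices $i_j$, such that for each $x\in X$ there are $j$ and a nonsingular zero $z$ of $\Phi_j(x,\cdot)$ with $z_{i_j}=h(x)$.
\end{proposition}

\begin{proof}
Suppose not. For each pair $(\Phi,i)$ let $\psi_{\Phi,i}(x)$ be the formula saying that no nonsingular zero $z$ of $\Phi(x,\cdot)$ has $z_i=h(x)$. By assumption any finitely many of the $\psi_{\Phi,i}$ are satisfied by some $x\in X$. By compactness there are $\mathcal R^*\succeq\mathcal R$ and a point $x$ of $X$, as interpreted in $\mathcal R^*$, satisfying all of them. By (S3) this means $h(x)\notin K:=\operatorname{cl}(\mathbb R\cup\{x_1,\dots,x_n\})$. The set $K$ is closed and contains $\mathbb R$.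

By Proposition~\ref{prop:mc} the graph of $h$ is defined, modulo $T$, by a formula in flat form $\bigvee_j\exists y'\,\chi_j(x,y,y')$. Choose $j$ and $b'$ with $\chi_j(x,h(x),b')$ true in $\mathcal R^*$. We convert $\chi_j(x,y,y')$, for our fixed $x$, into equations over $K$ in the free variables $(y,y')$ and some new variables, guided by the values $(h(x),b')$. A condition $p=0$ is kept. A condition $p>0$ becomes $ps^2-1=0$ with a new free variable $s$. For a condition $w=f_k(u)$, where $u$ and $w$ are variables or coordinates of $x$, there are three cases according to the value $u^0$ of $u$: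
\begin{itemize}
\item if $u^0\in J$, write $u'-u=0$ and $w-f_k(u')=0$ with a new interior variable $u'$;
\item if $u^0=0$, write $u=0$ and $w-f^{(k)}(0)=0$; if $u^0=1$, write $u-1=0$ and $w-f^{(k)}(1)=0$;
\item if $u^0<0$, write $w=0$ and $us^2+1=0$; if $u^0>1$, write $w=0$ and $(u-1)s^2-1=0$, with a new free variable $s$.
\end{itemize}
Let $P\in\mathcal O(K)$ be the sum of the squares of the left-hand sides. It has a zero extending $(h(x),b')$, since positive elements of $R^*$ have square roots, and the $(y,y')$-part of any zero of $P$ satisfies $\chi_j(x,y,y')$ in $\mathcal R^*$, so that $y=h(x)$. By Lemma~\ref{lem:zero}, $P$ has a zero with coordinates in $K$. Hence $h(x)\in K$, a contradiction.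
\end{proof}

The inclusion $\mathbb R\subseteq K$ was used for the coefficients of the polynomials $p$ and for the endpoint values $f^{(k)}(0)$, $f^{(k)}(1)$. For a smaller closed field these numbers may be unavailable, and the next section deals with them as parameters.

\section{Traces on closed fields}\label{sec:traces}

From now on $\operatorname{cl}$ is computed in $\mathcal R$, and $M\subseteq\mathbb R$ is a closed set. By Lemma~\ref{lem:cl}(c), $M$ is a real closed subfield of $\mathbb R$, dense in $\mathbb R$, with $f^{(k)}(M\cap(0,1))\subseteq M$ for all $k$. Recall that a \emph{trace} is a set $Z\cap M^n$ with $Z\subseteq\mathbb R^n$ definable in $\mathcal R$.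

\begin{proposition}\label{prop:values}
For every definable $h\colon X\to\mathbb R$, $X\subseteq\mathbb R^n$, there is a definable $Y\subseteq X$ with $\{x\in X\cap M^n:h(x)\in M\}=Y\cap M^n$.
\end{proposition}

\begin{proof}
Take $\Phi_j,i_j$ from Proposition~\ref{prop:implicit}. By (S3), $\Phi_j(x,z)=\hat\Phi_j(x,z,\rho)$ with $\hat\Phi_j$ over $\emptyset$ and $\rho$ one finite tuple of reals. By Lemma~\ref{lem:cl}(d) choose $w$ among the entries of $\rho$, independent over $M$, with all entries of $\rho$ in $\operatorname{cl}(M\cup w)$. If $w$ is empty, then $\rho$ lies in $M$, so $h(x)\in\operatorname{cl}(M)=M$ for every $x\in X\cap M^n$, and $Y=X$ works. Assume that $w$ is nonempty.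

We want to let $w$ vary, as $\tau$ did in Section~\ref{sec:idea}. The other entries of $\rho$ depend on $w$ over $M$ and must vary along with it. By Lemma~\ref{lem:cl}(a) and (S3) there are $\Theta(u,v)$ over $M$, with $u$ free, and a nonsingular zero $v^0$ of $\Theta(w,\cdot)$ with $\rho=v^0_\tau$ for an index map $\tau$. Put
\[
\Psi_j(x,u,z,v)=\bigl(\hat\Phi_j(x,z,v_\tau),\ \Theta(u,v)\bigr),
\]
which is over $M$ by (S1) and is square in the unknowns $(z,v)$. If $z$ is a nonsingular zero of $\Phi_j(x,\cdot)$, then $(z,v^0)$ is a nonsingular zero of $\Psi_j(x,w,\cdot)$, the Jacobian matrix being block triangular with diagonal blocks $(\Phi_j)_z$ and $\Theta_v$.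

Let $Y_j$ be the set of $x\in X$ for which there are $z$ and $\varepsilon>0$ such that $(z,v^0)$ is a nonsingular zero of $\Psi_j(x,w,\cdot)$, $z_{i_j}=h(x)$, and
\begin{equation}\label{eq:const}
\begin{gathered}
z'_{i_j}=z_{i_j}\ \text{ whenever } u\in B(w,\varepsilon)\text{ and }(z',v')\in B((z,v^0),\varepsilon)\\
\text{is a zero of }\Psi_j(x,u,\cdot).
\end{gathered}
\end{equation}
Each $Y_j$ is definable in $\mathcal R$. Let $Y=\bigcup_jY_j$. In both directions below, $(\zeta,\nu)(u)$ denotes the analytic implicit function of $\Psi_j(x,\cdot)$ with $(\zeta,\nu)(w)=(z,v^0)$.

Let $x\in Y_j\cap M^n$, with $z,\varepsilon$ as in the definition. For a rational tuple $u$ close enough to $w$, the point $(\zeta,\nu)(u)$ lies in $B((z,v^0),\varepsilon)$ and is a nonsingular zero of $\Psi_j(x,u,\cdot)$, by continuity of the Jacobian determinant. By \eqref{eq:const}, $\zeta_{i_j}(u)=h(x)$. The system $\Psi_j(x,u,\cdot)$ is over $M$, so $h(x)\in\operatorname{cl}(M)=M$.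

Conversely, let $x\in X\cap M^n$ and $h(x)=c\in M$. Take $j$ and $z$ as in Proposition~\ref{prop:implicit}. Apply Lemma~\ref{lem:indep} with $A=M$, the independent tuple $w$, the system $\Psi_j(x,\cdot)$, which is over $M$ because $x\in M^n$, and the function $e=z_{i_j}-c$, which is over $M$ because $c\in M$. All $D_\omega e$ vanish at $(w,z,v^0)$, so by Lemma~\ref{lem:D} all derivatives of the analytic function $\zeta_{i_j}(u)-c$ vanish at $w$, and $\zeta_{i_j}=c$ near $w$. By the IFT, for small $\varepsilon$ every zero considered in \eqref{eq:const} is $(\zeta,\nu)(u)$. So \eqref{eq:const} holds and $x\in Y_j$.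
\end{proof}

\begin{theorem}\label{thm:traces}
Let $M\subseteq\mathbb R$ be closed and let $\mathcal M$ be the structure on $M$ with a predicate for each trace. Then $\mathcal M$ expands $\langle M,<,+,\cdot\rangle$, each $f^{(k)}|_{M\cap(0,1)}$ is a definable function into $M$, and every set definable in $\mathcal M$ is a trace. The structure $\mathcal M$ is weakly o-minimal, with weakly o-minimal theory, and non-valuational.
\end{theorem}

\begin{proof}
The order on $M$ and the graphs of $+$, $\cdot$ and $f^{(k)}|_{M\cap(0,1)}$ are the traces of the corresponding sets over $\mathbb R$, since $M$ is closed under these functions. Boolean operations, products, permutations and identifications of variables, and substitution of elements of $M$ for variables commute with taking traces. It remains to project. Let $Z\subseteq\mathbb R^{n+1}$ be definable and let $X_0$ be the set of $x$ such that $Z_x$ has nonempty interior. For $x\notin X_0$ the fiber $Z_x$ is finite, with at most $\kappa$ points by (O1). For $1\le i\le\kappa$ let $X_i=\{x\notin X_0:|Z_x|\ge i\}$ and let $h_i(x)$ be the $i$-th point of $Z_x$ for $x\in X_i$. Since $M$ is dense in $\mathbb R$, every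 fiber with nonempty interior meets $M$, so
\[
\{x\in M^n:\exists y\in M\ (x,y)\in Z\}=(X_0\cap M^n)\cup\bigcup_{i=1}^\kappa\{x\in X_i\cap M^n:h_i(x)\in M\},
\]
which is a trace by Proposition~\ref{prop:values}. By induction on formulas every definable set is a trace.

Let $\varphi(x,y)$ be a formula of $\mathcal M$ with $y$ a single variable. It defines a trace $Z\cap M^{n+1}$, and for $a\in M^n$ the set $\varphi(a,M)=Z_a\cap M$ is a union of at most $\kappa$ convex sets, with $\kappa$ from (O1). A subset of a linear order is a union of at most $\kappa$ convex sets if and only if there are no $y_1<\dots<y_{2\kappa+1}$ with $y_i$ in the set for odd $i$ and outside it for even $i$. So the bound is expressed by a sentence, and it holds in every structure elementarily equivalent to $\mathcal M$. This gives weak o-minimality of $\mathcal M$ and of its theory. Non-valuationality is Lemma~\ref{lem:real}(a).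
\end{proof}

\section{Generic functions and the counterexample}\label{sec:generic}

It remains to choose $f$ so that closed sets can omit $f(0)$. Write $\operatorname{cl}_f$ to show the dependence on $f$. Elements of $\mathcal B$ are analytic on $(-2,2)$, all polynomials belong to $\mathcal B$, and for $f=\sum a_nx^n$
\begin{equation}\label{eq:bound}
\sup_{[0,1]}|f^{(\kappa)}|\le\sum_n|a_n|\,n(n-1)\cdots(n-\kappa+1)\le C_\kappa\|f\|,
\end{equation}
where $C_\kappa=\sup_nn(n-1)\cdots(n-\kappa+1)2^{-n}<\infty$. In particular $f\mapsto f^{(l)}(0)$ is continuous.

\begin{proposition}\label{prop:generic}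
For all $f$ in a comeager subset of $\mathcal B$,
\[
f^{(k)}(0)\notin\operatorname{cl}_f\bigl(\{f^{(l)}(0):l\neq k\}\bigr)\qquad\text{for every }k\ge0 .
\]
\end{proposition}

\begin{proof}
To let $f$ vary while the system stays fixed, we describe systems by formal data. A \emph{datum} is a tuple $\sigma=(k,L,p,m,\hat F,i,Q)$, where $k\le L$, $p\le m$ and $1\le i\le m$ are natural numbers, $\hat F$ is an $m$-tuple of polynomials with integer coefficients in variables $z_1,\dots,z_m$, $X_{\iota,\kappa}$ ($1\le\iota\le p$, $\kappa\geq0$) and $Y_l$ ($l\le L$, $l\neq k$), and $Q\subset(0,1)^p\times\mathbb R^{m-p}$ is a compact box with rational vertices. There are countably many data. For $f\in\mathcal B$ let $\hat F_f(z)$ be the result of substituting $X_{\iota,\kappa}=f^{(\kappa)}(z_\iota)$ and $Y_l=f^{(l)}(0)$. Let $N_\sigma$ be the set of $f\in\mathcal B$ such that $\hat F_f$ has exactly one zero in $Q$, this zero is nonsingular and interior to $Q$, and its $i$-th coordinate is $f^{(k)}(0)$. If the conclusion fails for $f$ and $k$, the system witnessing this is some $\hat F_f$, and a small rational box around the isolated zero shows that $f\in N_\sigma$ for some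 $\sigma$. So it suffices to show that each $N_\sigma$ is nowhere dense: every nonempty open $\Omega\subseteq\mathcal B$ contains a nonempty open set disjoint from $N_\sigma$.

If $\Omega\cap N_\sigma=\emptyset$ there is nothing to prove. Let $f_1\in\Omega\cap N_\sigma$, with zero $z$ in the interior of $Q$, and let $d$ bound the indices $\kappa$ occurring in $\hat F$.

\emph{Breaking the coincidence.} Put $W(x)=\prod_{\iota\le p}(x-z_\iota)^{d+2}$. Then $W(0)\neq0$, because $z_1,\dots,z_p\in(0,1)$; this is where it matters that systems evaluate $f$ only at interior points. Let $S$ be the Taylor polynomial of order $L$ at $0$ of $x^k/(k!\,W(x))$, and let $P=WS$. Then $P(x)=x^k/k!+O(x^{L+1})$, so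
\[
P^{(\kappa)}(z_\iota)=0\ \ (\iota\le p,\ \kappa\le d+1),\qquad P^{(l)}(0)=0\ \ (l\le L,\ l\ne k),\qquad P^{(k)}(0)=1 .
\]
Choose $\eta\ne0$ so small that $f_2=f_1+\eta P\in\Omega$. The value and the Jacobian matrix of $\hat F_f$ at $z$ depend on $f$ only through $f^{(\kappa)}(z_\iota)$, $\kappa\le d+1$, and $f^{(l)}(0)$, $l\le L$, $l\ne k$. So $z$ is a nonsingular zero of $\hat F_{f_2}$, while $f_2^{(k)}(0)=z_i+\eta$.

\emph{Stability.} By \eqref{eq:bound}, $\hat F_f\to\hat F_{f_2}$ uniformly on $Q$, together with first derivatives, as $f\to f_2$ in $\mathcal B$. Let $H$ be the Jacobian matrix of $\hat F_{f_2}$ at $z$ and $\Gamma_f(y)=y-H^{-1}\hat F_f(y)$. Then $\Gamma_{f_2}(z)=z$ and $d\Gamma_{f_2}(z)=0$. Choose $0<\gamma<|\eta|/4$ such that the closed ball $\bar B$ of radius $\gamma$ about $z$ lies in $Q$ and $\|d\Gamma_{f_2}\|\le1/4$ on $\bar B$. For all $f$ in some open ball $\Omega'\subseteq\Omega$ about $f_2$ we have $\|d\Gamma_f\|\le1/2$ on $\bar B$, $|\Gamma_f(z)-z|\le\gamma/2$, and $|f^{(k)}(0)-z_i-\eta|<|\eta|/4$. Then $\Gamma_f$ is a contraction of $\bar B$ into itself, and its fixed point $z'$ is a zero of $\hat F_f$ in $Q$ with $|z'_i-z_i|<|\eta|/4$.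 Hence $|f^{(k)}(0)-z'_i|>|\eta|/2$. If $f$ were in $N_\sigma$, then $z'$ would be the unique zero in $Q$ and $z'_i=f^{(k)}(0)$. So $\Omega'\cap N_\sigma=\emptyset$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:derivatives}]
Let $f$ be as in Proposition~\ref{prop:generic}, let $M_\Lambda=\operatorname{cl}_f(\{f^{(l)}(0):l\in\Lambda\})$, and let $\mathcal M_\Lambda$ be the structure of traces on $M_\Lambda$. By Lemma~\ref{lem:cl}, $M_\Lambda$ is a closed set and a countable real closed field. Theorem~\ref{thm:traces} gives all assertions except those on limits. Since $f^{(k)}(t)\to f^{(k)}(0)$ in $\mathbb R$, Lemma~\ref{lem:real}(c) shows that $\lim_{t\to0^+}f^{(k)}(t)$ exists in $\overline{M_\Lambda}$ and is external if and only if $f^{(k)}(0)\notin M_\Lambda$. If $k\in\Lambda$, then $f^{(k)}(0)\in M_\Lambda$. If $k\notin\Lambda$, then $M_\Lambda\subseteq\operatorname{cl}_f(\{f^{(l)}(0):l\ne k\})$ by monotonicity, and $f^{(k)}(0)\notin M_\Lambda$ by Proposition~\ref{prop:generic}.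
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By the Baire category theorem the comeager set of Proposition~\ref{prop:generic} is nonempty. Take $f$ in it and let $M=M_\emptyset=\operatorname{cl}_f(\emptyset)$. By the previous proof, $M$ is a countable real closed field with $f(M\cap(0,1))\subseteq M$ and $f(0)\notin M$. Every set definable in $\mathcal M_0$ is definable in $\mathcal M_\emptyset$, so $\mathcal M_0$ is weakly o-minimal, and it is non-valuational by Lemma~\ref{lem:real}(a). Lemma~\ref{lem:real}(c), applied to $\mathcal N=\mathcal M_0$ and $g=f|_{M\cap(0,1)}$, shows that $\lim_{t\to0^+}f(t)$ exists in $\overline M$, computed in $\mathcal M_0$, that it corresponds to $f(0)$ under $s$, and that it is not in $M$. The endpoints $0$ and $1$ of the domain belong to $M$, so $\mathcal M_0$ has external limits.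
\end{proof}

\begin{remark}
The position of $M=\operatorname{cl}_f(\emptyset)$ in $\mathbb R$ can be described logically. Let $\mathcal R_0$ be the ordered real field with the functions $f^{(k)}|_{(0,1)}$, extended by $0$, and no constants for other reals than $0$ and $1$. Lemma~\ref{lem:zero} holds for $K=M$, and the conversion in the proof of Proposition~\ref{prop:implicit} now needs no endpoint values, since $w=0$ when $u\in\{0,1\}$. So every existential formula with parameters in $M$ that is true in $\mathcal R_0$ has witnesses in $M$. Yet $M$ is not an elementary substructure of $\mathcal R_0$, because $f(0)$ is definable in $\mathcal R_0$ without parameters.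
\end{remark}

\begin{thebibliography}{9}

\bibitem{vdD} van den Dries, 1986.

\bibitem{vdDM} van den Dries and Miller, \emph{Geometric categories and o-minimal structures}, 1996.

\bibitem{Gab68} Gabrielov, 1968.

\bibitem{Gab96} Gabrielov, \emph{Complements of subanalytic sets and existential formulas for analytic functions}, Invent. Math. 125 (1996).

\bibitem{MMS} Macpherson, Marker and Steinhorn, \emph{Weakly o-minimal structures and real closed fields}, 2000.

\bibitem{Miller} C. Miller, \emph{Expansions of the real field with power functions}, 1994.

\bibitem{PLS} \emph{On weakly o-minimal non-valuational structures}, \texttt{https://pelefthe.github.io/research/PLS10.pdf}.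

\end{thebibliography}
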